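\title{Full sets of sections of finite locally free schemes:\\ existence up to rank three, failure from rank four}

\begin{abstract}
Let $Z/S$ be a finite locally free scheme of rank $N$. A sequence of $N$ sections of $Z/S$ is a full set of sections if, after every base change, the characteristic polynomial of each function on $Z$ is the product of the linear factors given by its values at the sections. We show that a full set of sections need not exist locally for the fppf topology. For every $N\ge 4$ there are explicit counterexamples in odd characteristic and in characteristic $0$; in odd characteristic no flat covering works, and the base can be the spectrum of a finite local ring. For $N=2,3$ a full set of sections always exists, Zariski-locally on $S$, after a finite free covering of degree $N!$.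
\end{abstract}

\section{The question and the results}\label{sec:intro}

All rings are commutative with $1$. Let $S$ be a scheme and $Z/S$ a finite locally free $S$-scheme of rank $N\ge 2$. For an affine $S$-scheme $\operatorname{Spec}R'$ write $Z_{R'}=\operatorname{Spec}B'$, so that $B'$ is an $R'$-algebra that is locally free of rank $N$ as an $R'$-module. Multiplication by $f\in B'$ has a characteristic polynomial $\det(T-f\mid B')\in R'[T]$, and a section $P\in Z(S)$ induces an $R'$-algebra homomorphism $B'\to R'$, written $f\mapsto f(P)$ or $f\mapsto P(f)$.

\begin{definition}\label{def:full}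
A sequence $P_1,\dots,P_N\in Z(S)$ is a \emph{full set of sections} of $Z/S$ if for every affine $S$-scheme $\operatorname{Spec}R'$ and every $f\in B'$,
\begin{equation}\label{eq:full}
\det(T-f\mid B')=\prod_{i=1}^N\bigl(T-f(P_i)\bigr)\quad\text{in }R'[T].
\end{equation}
\end{definition}

The right side of \eqref{eq:full} is the characteristic polynomial of the pullback of $f$ along the morphism $\coprod_{i=1}^N S\to Z$ given by the $P_i$. So the definition says that the $P_i$ list the points of $Z$ with their multiplicities, in a way that still has a meaning when points collide and $S$ is not reduced. A full set of sections remains full after any base change $S'\to S$. One cannot expect the points to be defined over $S$ itself, as a nontrivial field extension shows, so one allows a covering. Recall that an fppf covering is a jointly surjective family $\{S_i\to S\}$ of flat morphisms locally of finite presentation; of an fpqc covering we shall use only that its members are flat and jointly surjective. We say that $Z/S$ admits a full set of sections \emph{locally fppf} on $S$ if there is an fppf covering $\{S_i\to S\}$ such that each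 $Z_{S_i}/S_i$ has a full set of sections. The following question is posed in \cite{AM}.

\begin{quote}
Does every finite locally free $Z/S$ of rank $N\ge2$ admit a full set of sections locally fppf on $S$?
\end{quote}

It is known that the answer is yes when $Z$ embeds as a closed subscheme in a smooth curve over $S$. In Section~\ref{sec:universal} we shall see that it is also yes over a field and over a Dedekind domain, and that a full set always exists after a finite surjective base change. One might guess from this that a flat covering can always be found. It cannot.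

\begin{theorem}\label{thm:A}
Let $k$ be a field of odd characteristic $p$, for instance $\mathbb F_3$. Let
\[
R=k[u_iv_j:\ 1\le i\le 3,\ 1\le j\le 2]\subset k[u_1,u_2,u_3,v_1,v_2],
\]
let $\mathfrak m\subset R$ be the ideal generated by the $u_iv_j$, and let $o=V(\mathfrak m)\in S=\operatorname{Spec}R$. Let $Z/S$ be the finite free scheme of rank $4$ given by the multiplication table \eqref{eq:table}. For every flat morphism $S'\to S$ whose image contains $o$, the scheme $Z_{S'}/S'$ has no full set of sections. Hence $Z/S$ does not admit a full set of sections locally fppf, or locally fpqc, on $S$.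
\end{theorem}

\begin{theorem}\label{thm:B}
For $N\ge4$ let $Z_N=Z\sqcup\coprod_{N-4}S$, which is finite free of rank $N$ over $S$.
\begin{enumerate}
\item[(1)] Theorem~\ref{thm:A} holds for $Z_N/S$ in place of $Z/S$, for every $N\ge4$.
\item[(2)] In Theorem~\ref{thm:A} and in (1), $S$ may be replaced by the Artinian local scheme $\operatorname{Spec}R/\mathfrak m^c$ for a suitable $c$: over no nonempty flat $R/\mathfrak m^c$-scheme does $Z_N$ have a full set of sections. If $k$ is finite, this base is the spectrum of a finite local ring.
\item[(3)] If $k$ is a field of characteristic $0$ and $N\ge4$, the scheme $Z_N/S$ defined by the same formulas does not admit a full set of sections locally fppf on $S$.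
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:C}
Let $S$ be any scheme and $Z/S$ finite locally free of rank $N=2$ or $N=3$. Every point of $S$ has an affine open neighborhood $\operatorname{Spec}R$ with a finite free $R$-algebra $R'$ of rank $N!$ such that $Z_{R'}/R'$ has a full set of sections. In particular $Z/S$ admits a full set of sections locally fppf on $S$.
\end{theorem}

Thus the answer is positive over all schemes exactly when $N\le3$. For schemes purely of characteristic $2$ and $N\ge4$ we make no claim.

The counterexample rests on a tension between two consequences of flatness. Four sections can be split into two pairs in three ways, and each splitting gives a quadratic expression $G$ in the coordinates of the sections. In our family a linear relation, together with flatness, forces $G$ into $\mathfrak m R'$, while on the generic fiber $G$ is $0$ or a square root of a quartic $g\in R$. Raising to a power of $p$ turns these two facts into an ideal membership for a power of $g$, which flatness brings down to the base, where it is false. Section~\ref{sec:flat} isolates this obstruction, Sections~\ref{sec:algebra}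 and \ref{sec:identities} build the family and prove Theorem~\ref{thm:A}, and Section~\ref{sec:variants} proves Theorem~\ref{thm:B}. Theorem~\ref{thm:C} is proved in Section~\ref{sec:low}.

\section{The universal full set of sections}\label{sec:universal}

In this section and the next, $R$ is an arbitrary ring. Let $B$ be an $R$-algebra that is free as a module, with basis $e_1,\dots,e_N$. For an $R$-algebra $R'$, a section of $\operatorname{Spec}(B\otimes_RR')$ over $R'$ is an $R$-algebra homomorphism $B\to R'$; we speak of full sets of sections \emph{of $B$ over $R'$}. Definition~\ref{def:full} quantifies over all functions after all base changes, but one function suffices. Let $X=(X_1,\dots,X_N)$ be indeterminates, let $f_X=\sum_jX_je_j\in B[X]$ be the \emph{generic element}, and let $\chi=\det(T-f_X\mid B[X])\in R[X,T]$.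

\begin{lemma}\label{lem:generic}
Homomorphisms $P_1,\dots,P_N\colon B\to R'$ form a full set of sections if and only if
$\chi=\prod_i\bigl(T-\sum_jX_jP_i(e_j)\bigr)$ in $R'[X,T]$.
\end{lemma}

\begin{proof}
The identity is \eqref{eq:full} for the function $f_X$ over $R'[X]$. Conversely, if $R''$ is an $R'$-algebra and $f=\sum_jc_je_j\in B\otimes_RR''$, the substitution $X_j\mapsto c_j$ turns the identity into \eqref{eq:full} for $f$.
\end{proof}

Let $\iota_i\colon B\to B^{\otimes_RN}$ be the inclusion of the $i$-th factor, and let
\begin{equation}\label{eq:A}
A=B^{\otimes_RN}/\mathfrak a,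
\end{equation}
where $\mathfrak a$ is generated by the finitely many coefficients, in $T$ and $X$, of $\chi-\prod_i\bigl(T-\sum_jX_j\iota_i(e_j)\bigr)$. By Lemma~\ref{lem:generic}, the $R$-algebra homomorphisms $A\to R'$ correspond to the full sets of sections of $B$ over $R'$. The algebra $A$ is finite and finitely presented over $R$, and its formation commutes with base change. The question of Section~\ref{sec:intro} asks whether $\operatorname{Spec}A\to\operatorname{Spec}R$ has a section locally fppf.

All our existence results come from the following criterion, applied to a universal family.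

\begin{lemma}\label{lem:domain}
Let $R'$ be a domain and let $P_1,\dots,P_N\colon B\to R'$ satisfy $\det\bigl(P_i(e_j)\bigr)\ne0$. Then the $P_i$ form a full set of sections.
\end{lemma}

\begin{proof}
Let $L=\operatorname{Frac}R'$. The map $(P_1,\dots,P_N)\colon B\otimes_RL\to L^N$ is an isomorphism of $L$-algebras, and on $L[X]^N$ the element $f_X$ acts diagonally with entries $P_i(f_X)$. So the identity of Lemma~\ref{lem:generic} holds in $L[X,T]$, which contains $R'[X,T]$.
\end{proof}

\begin{example}[Closed subschemes of the affine line]\label{ex:monogenic}
Let $B=R[x]/(h(x))$ with $h$ monic of degree $N$. A section over $R'$ is a root $\xi\in R'$ of $h$, and roots $\xi_1,\dots,\xi_N$ form a full set if and only if $h(T)=\prod_i(T-\xi_i)$. The condition is necessary because $x$ has characteristic polynomial $h$. If it holds, then $B\otimes_RR'$ with its sections is a base change of $\mathbb Z[\xi_1,\dots,\xi_N][x]/\bigl(\prod_i(x-\xi_i)\bigr)$ over the polynomial ring $\mathbb Z[\xi_1,\dots,\xi_N]$, where Lemma~\ref{lem:domain} applies: in the basis $1,x,\dots,x^{N-1}$ the determinant is the Vandermonde determinant. To split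 $h$, pass to $R[\xi_1]/(h(\xi_1))$, which is free of rank $N$, write $h=(T-\xi_1)h_1$ with $h_1$ monic of degree $N-1$, and repeat. The result is a free $R$-algebra of rank $N!$ over which $B$ has a full set of sections.
\end{example}

\begin{lemma}\label{lem:field}
Let $k$ be a field and $B=B_1\times\dots\times B_r$ a finite $k$-algebra, each $B_j$ local with residue field $k$. Let $Q_j\colon B\to k$ be the corresponding points. A sequence $P_1,\dots,P_N$ of $k$-points is a full set of sections if and only if each $Q_j$ occurs exactly $\dim_kB_j$ times.
\end{lemma}

\begin{proof}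
Let $\varepsilon_j$ be the unit of $B_j$. It has characteristic polynomial $(T-1)^{\dim B_j}T^{N-\dim B_j}$, while $\prod_i(T-P_i(\varepsilon_j))=(T-1)^{m}T^{N-m}$ if $Q_j$ occurs $m$ times. This gives necessity. Conversely, let $\mathfrak n_j$ be the nilpotent maximal ideal of $B_j$. On $B_j[X]$, the element $f_X-f_X(Q_j)$ acts as an element of $\mathfrak n_j[X]$, so it maps $\mathfrak n_j^a[X]$ into $\mathfrak n_j^{a+1}[X]$. In a basis adapted to this filtration $f_X$ is triangular with diagonal entries $f_X(Q_j)$, so $\chi=\prod_j(T-f_X(Q_j))^{\dim B_j}$.
\end{proof}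

A finite algebra over a field $k$ has finitely many points over $\bar k$, and over a finite extension of $k$ containing their coordinates it takes the form of Lemma~\ref{lem:field}. So the question has a positive answer over a field, and for every $R$ the fibers of $A$ are nonzero: $\operatorname{Spec}A\to\operatorname{Spec}R$ is finite and surjective. If $R$ is a Dedekind domain, the quotient of $A$ by its $R$-torsion is finite, torsion-free and of positive rank, hence an fppf covering that carries a full set of sections. Over a general base torsion-free modules need not be flat, and this argument stops.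

\section{Ranks two and three}\label{sec:low}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Let $s\in S$ and work over an affine neighborhood $\operatorname{Spec}R$, with $Z=\operatorname{Spec}B$. The fiber of $B$ at $s$ is a nonzero ring, so $1$ is part of a basis of the fiber. Lifting that basis and shrinking $\operatorname{Spec}R$, we may assume by Nakayama's lemma that $B$ has an $R$-basis containing $1$.

If $N=2$ and $1,x$ is a basis, then $B=R[x]/(h)$ with $h$ monic of degree $2$, and Example~\ref{ex:monogenic} gives a free algebra of rank $2$.

Let $N=3$. Now $B$ need not be generated by one element, so we first find a universal family of rank $3$ algebras and then split it.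

\emph{Normal form.} Let $1,\omega',\theta'$ be a basis and $\omega'\theta'=r_0+r_1\omega'+r_2\theta'$. Put $\omega=\omega'-r_2$ and $\theta=\theta'-r_1$. Then $1,\omega,\theta$ is a basis and $\nu:=\omega\theta=r_0+r_1r_2$ lies in $R$. Write $\omega^2=\mu+b\omega+a\theta$ and $\theta^2=\ell+d\omega+c\theta$. Associativity gives
\begin{align*}
\nu\omega&=\omega^2\cdot\theta=(b\nu+a\ell)+ad\,\omega+(\mu+ac)\theta,\\
\nu\theta&=\omega\cdot\theta^2=(d\mu+c\nu)+(\ell+bd)\omega+ad\,\theta,
\end{align*}
hence $\nu=ad$, $\mu=-ac$, $\ell=-bd$. So
\begin{equation}\label{eq:cubic}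
\omega^2=-ac+b\omega+a\theta,\qquad\theta^2=-bd+d\omega+c\theta,\qquad\omega\theta=ad .
\end{equation}

\emph{The splitting ring.} To guess the sections, suppose that $a$ is a unit. Multiplying the first relation by $\omega$ shows that $\rho=\omega/a$ satisfies $a\rho^3-b\rho^2+c\rho-d=0$. If this cubic factors as $\prod_i(\alpha_i\rho-\beta_i)$, then at the root $\rho=\beta_i/\alpha_i$ we have $\omega=a\beta_i/\alpha_i$ and $\theta=ad/\omega=d\alpha_i/\beta_i$. These values have no denominators, so they make sense for all $a$. Accordingly, in the polynomial ring $\mathbb Z[\alpha_1,\beta_1,\alpha_2,\beta_2,\alpha_3,\beta_3]$ put, for $\{i,j,l\}=\{1,2,3\}$,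
\[
\omega_i=\beta_i\alpha_j\alpha_l,\quad\theta_i=\alpha_i\beta_j\beta_l,\quad a=\alpha_1\alpha_2\alpha_3,\quad b=\sum_i\omega_i,\quad c=\sum_i\theta_i,\quad d=\beta_1\beta_2\beta_3 .
\]
Comparing monomials gives $\omega_i\omega_j=a\theta_l$, $\theta_i\theta_j=d\omega_l$ and $\omega_i\theta_i=ad$. Therefore
\[
\omega_i^2=b\omega_i-\omega_i(\omega_j+\omega_l)=b\omega_i-a(c-\theta_i),\qquad
\theta_i^2=c\theta_i-\theta_i(\theta_j+\theta_l)=c\theta_i-d(b-\omega_i),
\]
so each pair $(\omega_i,\theta_i)$ satisfies \eqref{eq:cubic}. The polynomial ring has six variables, too many to be finite over a ring generated by $a,b,c,d$; we keep only what is needed. Let $\Gamma=\bigoplus_{m\ge0}\Gamma_m$, where $\Gamma_m$ is spanned by the $(m+1)^3$ monomials that have degree $m$ in $(\alpha_i,\beta_i)$ for each $i$. The monomials of $\Gamma_1$ are the eight elements $a,d,\omega_i,\theta_i$, and they generate the ring $\Gamma$, since a monomial of $\Gamma_m$ with $m\ge1$ is a monomial of $\Gamma_1$ times one of $\Gamma_{m-1}$. Let $R_0=\mathbb Z[a,b,c,d]$ be the polynomial ring in four indeterminates of degree $1$, acting on $\Gamma$ through the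 elements above.

\emph{Claim: $\Gamma$ is a free $R_0$-module with basis $1,\omega_1,\omega_2,\theta_1,\theta_2,\omega_1\theta_2$.} The ring $\bar\Gamma=\Gamma/(a,b,c,d)\Gamma$ is generated by the $\omega_i,\theta_i$, with $\sum_i\omega_i=\sum_i\theta_i=0$. In $\bar\Gamma$ the relations above give $\omega_i\omega_j=\theta_i\theta_j=0$ for all $i,j$, equal or not. So the degree $1$ part is spanned by $\omega_1,\omega_2,\theta_1,\theta_2$, and a product of three generators vanishes because it contains two $\omega$'s or two $\theta$'s. In degree $2$, the matrix $(\omega_i\theta_j)$ has zero diagonal and zero row and column sums; with $\eta=\omega_1\theta_2$, row $1$, column $2$, column $3$, row $2$ and row $3$ give in turn $\omega_1\theta_3=-\eta$, $\omega_3\theta_2=-\eta$, $\omega_2\theta_3=\eta$, $\omega_2\theta_1=-\eta$, $\omega_3\theta_1=\eta$. So the six elements span $\bar\Gamma$ over $\mathbb Z$. By induction on the degree they generate $\Gamma$ over $R_0$, which gives a graded surjection from the free module with generators in degrees $0,1,1,1,1,2$ onto $\Gamma$. In degree $m$, with $n=m+1$, the source has $\mathbb Z$-rank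
\[
\binom{n+2}3+4\binom{n+1}3+\binom n3=\frac n6\bigl[(n^2+3n+2)+4(n^2-1)+(n^2-3n+2)\bigr]=n^3,
\]
which is the rank of $\Gamma_m$. A surjection between free abelian groups of the same finite rank is bijective, and the claim follows. In particular $R_0\subset\Gamma$.

\emph{The universal algebra.} Let $B_0\subset\Gamma^3$ be the $R_0$-span of $1$, $\omega=(\omega_i)_i$ and $\theta=(\theta_i)_i$. It is a subalgebra in which \eqref{eq:cubic} holds. Let $\delta\in\Gamma$ be the determinant of the matrix with rows $(1,\omega_i,\theta_i)$. At $\alpha_1=\alpha_2=\alpha_3=1$, $(\beta_1,\beta_2,\beta_3)=(0,1,-1)$ the rows are $(1,0,-1)$, $(1,1,0)$, $(1,-1,0)$ and the determinant is $2$, so $\delta\ne0$. As $\Gamma$ is a domain, $1,\omega,\theta$ is an $R_0$-basis of $B_0$, and by Lemma~\ref{lem:domain} the three projections $B_0\to\Gamma$ form a full set of sections.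

\emph{Conclusion.} For $B/R$ as in \eqref{eq:cubic}, the structure constants define a map $R_0\to R$, and $B\cong B_0\otimes_{R_0}R$ because the multiplication tables agree. So $B$ has a full set of sections over $\Gamma\otimes_{R_0}R$, which is free of rank $6$ over $R$.
\end{proof}

The case $a=b=c=d=0$ over a field is $k[\omega,\theta]/(\omega,\theta)^2$, whose cotangent space has dimension $2$. It lies on no smooth curve, so failure to embed in a curve is not by itself an obstruction.

\section{Square roots that flatness forbids}\label{sec:flat}

We use flatness through its stability under base change and through one fact: if $\Lambda'$ is a flat $\Lambda$-algebra and $\lambda\colon\Lambda^m\to\Lambda$ is linear, then $\ker(\lambda\otimes\Lambda')$ is generated over $\Lambda'$ by the image of $\ker\lambda$.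

\begin{lemma}\label{lem:flat}
Let $\Lambda'$ be a flat $\Lambda$-algebra.
\begin{enumerate}
\item[(a)] Let $r_1,\dots,r_m\in\Lambda$ and let $I\subset\Lambda$ be an ideal such that every relation $\sum_ir_i\alpha_i=0$ in $\Lambda$ has all $\alpha_i\in I$. Then every relation $\sum_ir_i\alpha_i'=0$ in $\Lambda'$ has all $\alpha'_i\in I\Lambda'$.
\item[(b)] If $\Lambda$ is a domain with fraction field $K$, then $\Lambda'\to\Lambda'\otimes_\Lambda K$ is injective.
\item[(c)] If $\Lambda$ is local with nilpotent maximal ideal $\mathfrak n$ and $\Lambda'\ne0$, then $\Lambda\to\Lambda'$ is injective.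
\end{enumerate}
\end{lemma}

\begin{proof}
For (a) apply the fact to $\lambda(\alpha)=\sum_ir_i\alpha_i$. For (b), part (a) with $m=1$, $I=0$ shows that nonzero elements of $\Lambda$ are nonzerodivisors on $\Lambda'$. For (c), let $0\ne r\in\Lambda$ map to $0$. The annihilator of $r$ lies in $\mathfrak n$, so (a) applied to $r\cdot1=0$ gives $\Lambda'=\mathfrak n\Lambda'$, hence $\Lambda'=0$.
\end{proof}

The obstruction is visible in two variables.

\begin{example}\label{ex:toy}
Let $\mathfrak n=(s_1,s_2)\subset k[s_1,s_2]$ and let $C$ be a flat $k[s_1,s_2]$-algebra with $C\neq\mathfrak nC$. Then no $\tau\in\mathfrak nC$ satisfies $\tau^2=s_1s_2$. Indeed, $\tau=s_1\eta_1+s_2\eta_2$ would give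
\[
s_1^2\eta_1^2+s_1s_2(2\eta_1\eta_2-1)+s_2^2\eta_2^2=0 .
\]
Relations among $s_1^2,s_1s_2,s_2^2$ in $k[s_1,s_2]$ have coefficients without constant term, so $\eta_1^2$, $\eta_2^2$ and $2\eta_1\eta_2-1$ lie in $\mathfrak nC$ by Lemma~\ref{lem:flat}(a). Then $1\equiv4\eta_1^2\eta_2^2\equiv0$ modulo $\mathfrak nC$, a contradiction.

If $\operatorname{char}k=p$ is odd there is a second proof. We have $\tau^p=s_1^p\eta_1^p+s_2^p\eta_2^p$, so $(s_1s_2)^{(p+1)/2}=\tau^{p+1}$ vanishes in $C/(s_1^p,s_2^p)C$. By Lemma~\ref{lem:flat}(c) it vanishes in $k[s_1,s_2]/(s_1^p,s_2^p)$, which is false because $(p+1)/2\le p-1$.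

Both hypotheses matter. The free algebra $k[w_1,w_2]$ with $s_i=w_i^2$ contains the square root $w_1w_2$, outside $\mathfrak nC$. The algebra $k[s_1,\eta]$ with $s_2=s_1\eta^2$ has $C\ne\mathfrak nC$ and contains the square root $s_1\eta\in\mathfrak nC$, so it is not flat. The polynomial matters too: $s_1^3s_2$ has the square root $s_1\eta\in\mathfrak nC$ in the free algebra $k[s_1,s_2][\eta]/(\eta^2-s_1s_2)$.
\end{example}

In the counterexample the polynomial under the square root is a quartic. The first proof then yields only $\eta_i^2,\,2\eta_i\eta_j\in\mathfrak nC$, which is no contradiction, whereas the second proof sees all orders at once. It needs three variables: for a power $q$ of $p$, the power $g^{(q+1)/2}$ of a quartic form $g$ has degree $2q+2$, and in $k[s_1,s_2]/(s_1^q,s_2^q)$ every monomial of degree greater than $2q-2$ is zero. A second change is that we shall have not one square root but three elements which, depending on the component of the generic fiber, take the values $0,\sqrt g,-\sqrt g$ in some order. The hypotheses below express this without choosing an order.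

\begin{proposition}\label{prop:frobenius}
Let $\operatorname{char}k=p$ be odd and $q=p^2$. Let $E=k[s_1,s_2,s_3]/(s_1^q,s_2^q,s_3^q)$, with maximal ideal $\mathfrak n=(s_1,s_2,s_3)$, and let $g_1=4s_1s_2s_3(s_1+s_2)\in E$. Then $\mathfrak n^{3q-2}=0$, and no nonzero flat $E$-algebra $C$ contains elements $\gamma_1,\gamma_2,\gamma_3\in\mathfrak nC$ with
\[
\gamma_i^3=g_1\gamma_i\quad(i=1,2,3),\qquad\gamma_1^2+\gamma_2^2+\gamma_3^2=2g_1 .
\]
\end{proposition}

\begin{proof}
The monomials with all exponents at most $q-1$ form a basis of $E$; they have degree at most $3q-3$, so $\mathfrak n^{3q-2}=0$.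

Let $n=(q-1)/2\ge4$. We show that $g_1^{n+1}\ne0$ in $E$. In the polynomial $(s_1s_2s_3)^{n+1}(s_1+s_2)^{n+1}$ the monomial $s_1^{n+3}s_2^{2n}s_3^{n+1}$ has coefficient $\binom{n+1}2=(q^2-1)/8$, which is prime to $p$. Its exponents are at most $2n=q-1$ because $n\ge3$. So it survives in $E$, and $4$ is a unit.

Suppose now that $C$ and the $\gamma_i$ exist. Writing $\gamma_i=\sum_ls_l\eta_l$ gives $\gamma_i^q=\sum_ls_l^q\eta_l^q=0$. From $\gamma_i^4=g_1\gamma_i^2$ we get $\gamma_i^{2(n+1)}=g_1^n\gamma_i^2$, and $2(n+1)=q+1$. Summing over $i$ gives $0=\sum_i\gamma_i^{q+1}=2g_1^{n+1}$ in $C$. By Lemma~\ref{lem:flat}(c), $2g_1^{n+1}=0$ in $E$, a contradiction since $2$ is a unit.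
\end{proof}

We take $q=p^2$ rather than $q=p$ because the inequality $n\ge3$ fails for $q=3$ and $q=5$.

\section{The algebra of rank four}\label{sec:algebra}

Let $B$ be an $R$-algebra with four sections $P_1,\dots,P_4\colon B\to R'$, and write $f_i=P_i(f)$. For each of the three partitions $\sigma=\{ij|kl\}$ of $\{1,2,3,4\}$ into two pairs, consider the $R$-bilinear form
\begin{equation}\label{eq:pairing}
\langle f,h\rangle_\sigma=f_ih_j+f_jh_i+f_kh_l+f_lh_k ,
\end{equation}
the polarization of $f_if_j+f_kf_l$. Permuting the sections permutes the three forms, so they are candidates for the $\gamma_i$ of Proposition~\ref{prop:frobenius}. Two things are needed.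

First, the values should be $0,\pm\sqrt g$. Suppose the generic fiber is a union of two conjugate pairs $\{Q_1,Q_2\}$ and $\{Q_3,Q_4\}$, that $z$ vanishes on the first pair and takes opposite values on the second, and that $y$ vanishes on the second pair. Then $\langle y,z\rangle_\sigma$ is $0$ for $\sigma=\{12|34\}$ and $\pm(y_1-y_2)z_3$ for the other two partitions.

Second, $G=\langle y,z\rangle_\sigma$ should be forced into $\mathfrak mR'$. If $x$ is another function vanishing on the second pair and $bx-ay$ takes equal values at $Q_1$ and $Q_2$, then $aG=bF$ with $F=\langle x,z\rangle_\sigma$. When $a,b$ are linearly independent in $\mathfrak m/\mathfrak m^2$, Lemma~\ref{lem:flat}(a) gives $G\in\mathfrak mR'$. The base must not be factorial, however. If $G^2=g$ and $F^2=f$ lie in a factorial base and $a,b$ are coprime, then $a^2g=b^2f$ forces $b^2\mid g$, so $g^{(q+1)/2}$ is divisible by $b^q$, and $b^q$ vanishes in $E$. We therefore want a base in which the fraction $a/b$ has several reduced forms, and Proposition~\ref{prop:frobenius} asks for three variables. This leads to the ring of Theorem~\ref{thm:A}, in which $v_2/v_1$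 is $u_iv_2/u_iv_1$ for $i=1,2,3$.

Let $k$ be a field with $\operatorname{char}k\ne2$, let $\widetilde R=k[u_1,u_2,u_3,v_1,v_2]$, and put $t_{ij}=u_iv_j$, so that $R=k[t_{ij}]$ and $\mathfrak m=(t_{ij})$. A monomial of degree $d$ in the $u$'s and degree $d$ in the $v$'s is a product of $d$ of the $t_{ij}$. Hence these monomials form a $k$-basis of $R$, and if $\operatorname{ord}(r)$ denotes the least $u$-degree of a monomial occurring in $r\in R$, then
\begin{equation}\label{eq:ord}
\mathfrak m^c=\{r\in R:\operatorname{ord}(r)\ge c\},\qquad\operatorname{ord}(rr')=\operatorname{ord}(r)+\operatorname{ord}(r').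
\end{equation}
The second equality holds because the lowest homogeneous parts have nonzero product in the domain $\widetilde R$. Put $\kappa=u_1v_1^2+u_2v_2^2$ and
\[
D=\widetilde R[\varphi]/(\varphi^2+u_1u_2)\ \times\ \widetilde R[\psi]/(\psi^2+u_3\kappa),
\]
\[
x=(u_1v_1-\varphi v_2,\,0),\qquad y=(-u_2v_2-\varphi v_1,\,0),\qquad z=(0,\,\psi).
\]
The two factors of $D$ are the two conjugate pairs, and $v_1x-v_2y=(\kappa,0)$ is constant on the first pair. If $u_i,\varphi$ have weight $1$, $v_j$ weight $-1$ and $\psi$ weight $0$, then $R$ is the weight $0$ part of $\widetilde R$ and $x,y,z$ have weight $0$, while $(\kappa,0)$ has weight $-1$: only its multiples $u_i(\kappa,0)=t_{i1}x-t_{i2}y$ are defined over $R$.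

\begin{lemma}\label{lem:B}
The $R$-submodule $B=R+Rx+Ry+Rz$ of $D$ is a subalgebra, free with basis $1,x,y,z$, and
\begin{equation}\label{eq:table}
\begin{gathered}
x^2=t_{11}x+t_{12}y,\qquad xy=-t_{22}x+t_{11}y,\qquad y^2=-t_{21}x-t_{22}y,\\
xz=yz=0,\qquad z^2=-(t_{11}t_{31}+t_{22}t_{32})+t_{31}x-t_{32}y .
\end{gathered}
\end{equation}
\end{lemma}

\begin{proof}
In the first factor, $\varphi^2=-u_1u_2$ gives $\varphi x=u_1v_1\varphi+u_1u_2v_2=-u_1y$ and $\varphi y=-u_2v_2\varphi+u_1u_2v_1=u_2x$. Hence
\begin{align*}
x\cdot x&=u_1v_1x-v_2\varphi x=t_{11}x+t_{12}y,\\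
x\cdot y&=u_1v_1y-v_2\varphi y=t_{11}y-t_{22}x,\\
y\cdot y&=-u_2v_2y-v_1\varphi y=-t_{22}y-t_{21}x .
\end{align*}
The products $xz$ and $yz$ vanish, since the factors have complementary supports. Finally $z^2=(0,-u_3\kappa)=-u_3\kappa\cdot1+u_3(\kappa,0)$, where $u_3\kappa=t_{11}t_{31}+t_{22}t_{32}$ and $u_3(\kappa,0)=t_{31}x-t_{32}y$. So $B$ is a subalgebra.

The elements $1,x,y,z$ are linearly independent even over $\widetilde R$. If $a+bx+cy+dz=0$, the second factor gives $a+d\psi=0$, so $a=d=0$. The coefficients of $1$ and $\varphi$ in the first factor then give $u_1v_1b-u_2v_2c=0$ and $v_2b+v_1c=0$, a linear system of determinant $\kappa\ne0$ over a domain. So $b=c=0$.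
\end{proof}

Let $Z=\operatorname{Spec}B$ over $S=\operatorname{Spec}R$. All structure constants in \eqref{eq:table} lie in $\mathfrak m$, so the fiber of $Z$ at $o$ is $\operatorname{Spec}k[x,y,z]/(x,y,z)^2$, the scheme of rank $4$ with embedding dimension $3$.

Let $K=\operatorname{Frac}R$, let $\Omega$ be an algebraic closure of $\operatorname{Frac}\widetilde R$, and choose $\varphi_0,\psi_0\in\Omega$ with $\varphi_0^2=-u_1u_2$ and $\psi_0^2=-u_3\kappa$. The map $B\otimes_R\Omega\to D\otimes_{\widetilde R}\Omega$ sends a basis to four independent vectors of a space of dimension $4$, so it is an isomorphism. Since $\operatorname{char}k\ne2$ and $\varphi_0,\psi_0\ne0$, both quadratic polynomials have distinct roots, and $B\otimes_R\Omega\cong\Omega^4$. The four points are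
\begin{equation}\label{eq:points}
\begin{array}{c|ccc}
 & x & y & z\\ \hline
Q_1 & u_1v_1-\varphi_0v_2 & -u_2v_2-\varphi_0v_1 & 0\\
Q_2 & u_1v_1+\varphi_0v_2 & -u_2v_2+\varphi_0v_1 & 0\\
Q_3 & 0 & 0 & \psi_0\\
Q_4 & 0 & 0 & -\psi_0
\end{array}
\end{equation}

\section{Three identities and the proof of Theorem~\ref{thm:A}}\label{sec:identities}

Let $A$ be the algebra \eqref{eq:A} for $B$, with its universal sections, and define elements of $A$ and $R$ by
\[
G_\sigma=\langle y,z\rangle_\sigma,\qquad F_\sigma=\langle x,z\rangle_\sigma,\qquad
g=4v_1^2u_1u_2u_3\kappa=4(t_{11}^2t_{21}t_{31}+t_{11}t_{22}^2t_{31}).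
\]
A ring $R'$ carrying a full set of sections need not be reduced, so identities in $R'$ cannot be tested at points. The generic fiber of $A$ is reduced, and this is why we pass through $A$.

\begin{lemma}\label{lem:identities}
In $A\otimes_RK$ the following identities hold, the first two for each $\sigma$:
\begin{equation}\label{eq:identities}
\text{\rm(i) }\ t_{12}G_\sigma=t_{11}F_\sigma,\qquad\text{\rm(ii) }\ G_\sigma^3=gG_\sigma,\qquad\text{\rm(iii) }\ \sum_\sigma G_\sigma^2=2g .
\end{equation}
\end{lemma}

\begin{proof}
The map $A\otimes_RK\to A\otimes_R\Omega$ is injective, since $K\subset\Omega$ are fields. The algebra $A\otimes_R\Omega$ is a quotient of $(\Omega^4)^{\otimes4}$, which is a finite product of copies of $\Omega$, so it is itself such a product. It therefore suffices to check the identities under each $\Omega$-homomorphism $A\otimes_R\Omega\to\Omega$, that is, for each full set of sections over $\Omega$. By Lemma~\ref{lem:field} such a set is an ordering of $Q_1,\dots,Q_4$. Reordering permutes the three $\sigma$ and preserves the system \eqref{eq:identities}, so we may take $P_i=Q_i$. Put $\tau=-2\varphi_0\psi_0$.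 By \eqref{eq:points}, $y_1-y_2=-2\varphi_0v_1$ and $x_1-x_2=-2\varphi_0v_2$, while $z_1=z_2=0$ and $x,y$ vanish at $Q_3,Q_4$. The surviving terms of \eqref{eq:pairing} give
\[
\begin{array}{c|ccc}
\sigma & \{12|34\} & \{13|24\} & \{14|23\}\\ \hline
G_\sigma & 0 & y_1z_3+y_2z_4=v_1\tau & y_1z_4+y_2z_3=-v_1\tau\\
F_\sigma & 0 & x_1z_3+x_2z_4=v_2\tau & x_1z_4+x_2z_3=-v_2\tau
\end{array}
\]
Identity (i) holds because $t_{12}v_1=u_1v_1v_2=t_{11}v_2$. Identities (ii) and (iii) hold because $(v_1\tau)^2=4v_1^2\varphi_0^2\psi_0^2=g$.
\end{proof}

We now show that the identities are incompatible with flatness. Make the ring $E$ of Proposition~\ref{prop:frobenius} an $R$-algebra by $t_{ij}\mapsto s_i$, the restriction of $u_i\mapsto s_i$, $v_j\mapsto1$. Then $\mathfrak mE=\mathfrak n$, $E/\mathfrak n=R/\mathfrak m=k$, and $g\mapsto4s_1s_2s_3(s_1+s_2)=g_1$. The order of the steps matters: identity (i) has to be used before this base change, after which it reads $s_1(G_\sigma-F_\sigma)=0$ and no longer constrains $G_\sigma$ alone.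

\begin{proposition}\label{prop:endgame}
Let $\operatorname{char}k=p$ be odd and $q=p^2$. Let $\bar R$ be $R$, or $R/\mathfrak m^b$ with $b\ge3q-2$, and let $R'$ be a flat $\bar R$-algebra with $R'\ne\mathfrak mR'$. Then $R'$ contains no elements $G_\sigma,F_\sigma$ satisfying \eqref{eq:identities}.
\end{proposition}

\begin{proof}
Let $t_{12}\alpha-t_{11}\beta=0$ be a relation in $\bar R$. Lift $\alpha,\beta$ to $R$ and let $\alpha_0,\beta_0\in k$ be their constant terms. Since $b\ge2$, we get $t_{12}\alpha_0-t_{11}\beta_0\in\mathfrak m^2$, and then $\alpha_0=\beta_0=0$ by \eqref{eq:ord}. So $\alpha,\beta\in\mathfrak m\bar R$. If elements $G_\sigma,F_\sigma\in R'$ satisfy \eqref{eq:identities}, then (i) and Lemma~\ref{lem:flat}(a) give $G_\sigma\in\mathfrak mR'$.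

The map $R\to E$ factors through $\bar R$ because $\mathfrak n^{3q-2}=0$. The algebra $C=R'\otimes_{\bar R}E$ is flat over $E$, and it is nonzero because $C/\mathfrak nC=R'/\mathfrak mR'$. The images of the three $G_\sigma$ lie in $\mathfrak nC$ and satisfy (ii) and (iii) with $g_1$ in place of $g$. This contradicts Proposition~\ref{prop:frobenius}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Suppose that $S'\to S$ is flat, that its image contains $o$, and that $Z_{S'}/S'$ has a full set of sections. Replacing $S'$ by an affine open neighborhood of a point over $o$, we may assume $S'=\operatorname{Spec}R'$ with $R'$ flat over $R$ and $R'\ne\mathfrak mR'$. The full set gives an $R$-homomorphism $A\to R'$. By Lemma~\ref{lem:identities} the images of $G_\sigma,F_\sigma$ satisfy \eqref{eq:identities} in $R'\otimes_RK$, hence in $R'$ by Lemma~\ref{lem:flat}(b). This contradicts Proposition~\ref{prop:endgame}. In an fppf or fpqc covering of $S$ some member is flat with $o$ in its image, so the last assertion follows.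
\end{proof}

\begin{remark}
Flatness is used three times: to bring the identities from the generic fiber to $R'$, to place $G_\sigma$ in $\mathfrak mR'$, and to bring $2g_1^{n+1}=0$ down to $E$. Without it the theorem fails, since $A\neq\mathfrak mA$ and $A$ carries a full set of sections. The hypothesis $p\ne2$ is used to split the generic fiber into four distinct points and throughout Proposition~\ref{prop:frobenius}; in characteristic $2$ the element $g$ is zero and the argument gives nothing.
\end{remark}

\section{Higher rank, Artinian bases, characteristic zero}\label{sec:variants}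

\subsection*{Higher rank}
Adding disjoint copies of the base cannot create a full set of sections.

\begin{lemma}\label{lem:reduce}
Let $R'$ be a local ring, $B'$ a free $R'$-algebra of rank $4$, and $m\ge0$. If $B'\times R'^{\,m}$ has a full set of sections over $R'$, then so does $B'$.
\end{lemma}

\begin{proof}
Let $P_1,\dots,P_{m+4}$ be a full set and $\varepsilon=(1,0)$. The elements $P_i(\varepsilon)$ are idempotents of a local ring, so they are $0$ or $1$, and $\prod_i(T-P_i(\varepsilon))=(T-1)^4T^m$. Reducing to the residue field shows that exactly four of them equal $1$. The corresponding four $P_i$ kill $1-\varepsilon$ and so factor through $B'$; the others kill every $(f,0)=(f,0)\varepsilon$. For an $R'$-algebra $R''$ and $f\in B'\otimes_{R'}R''$, equation \eqref{eq:full} for $(f,0)$ reads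
\[
T^m\det(T-f\mid B'\otimes_{R'}R'')=T^m\prod_{P_i(\varepsilon)=1}\bigl(T-f(P_i)\bigr),
\]
and $T^m$ is a nonzerodivisor in $R''[T]$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(1)]
Suppose that $Z_N$ has a full set of sections over a flat $S$-scheme $S'$ with a point $s'$ over $o$. The local ring $R'=\mathcal O_{S',s'}$ is flat over $R$, the closed point of $\operatorname{Spec}R'$ maps to $o$, and $B\times R^{N-4}$ has a full set of sections over $R'$. By Lemma~\ref{lem:reduce} so does $B$, contradicting Theorem~\ref{thm:A}.
\end{proof}

\subsection*{Artinian bases}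
Over $R/\mathfrak m^c$ there is no generic fiber, so Lemma~\ref{lem:flat}(b) is not available. What replaces it is that multiplication by a fixed nonzero $r\in R$ is injective on $R/\mathfrak m^c$ up to a bounded loss in the $\mathfrak m$-adic order.

\begin{proof}[Proof of Theorem~\ref{thm:B}(2)]
Consider the seven elements $\vartheta$ of $A$ given by $t_{12}G_\sigma-t_{11}F_\sigma$, $G_\sigma^3-gG_\sigma$ and $\sum_\sigma G_\sigma^2-2g$. By Lemma~\ref{lem:identities} they vanish in the localization $A\otimes_RK$, so there is $0\ne r\in R$ with $r\vartheta=0$ in $A$ for all of them. Let $b=3p^2-2$ and $c=b+\operatorname{ord}(r)$. By \eqref{eq:ord}, $rr'\in\mathfrak m^c$ implies $r'\in\mathfrak m^b$; that is, the annihilator of $r$ in $R/\mathfrak m^c$ is contained in $\mathfrak m^b/\mathfrak m^c$.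

Suppose that $Z_N$ has a full set of sections over a nonempty flat $R/\mathfrak m^c$-scheme. Passing to a local ring $R'$ of that scheme and applying Lemma~\ref{lem:reduce}, we obtain a nonzero flat $R/\mathfrak m^c$-algebra $R'$ and an $R$-homomorphism $A\to R'$. In $R'$ we have $r\vartheta=0$, so $\vartheta\in\mathfrak m^bR'$ by Lemma~\ref{lem:flat}(a). Thus \eqref{eq:identities} holds in $R''=R'/\mathfrak m^bR'$, which is flat over $R/\mathfrak m^b$. Moreover $R''/\mathfrak mR''=R'/\mathfrak mR'\ne0$, because $\mathfrak m^cR'=0$ and $R'\ne0$. This contradicts Proposition~\ref{prop:endgame}. The ring $R/\mathfrak m^c$ is local and of finite dimension over $k$, so it is finite when $k$ is.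
\end{proof}

\subsection*{Characteristic zero}
There is no Frobenius map in characteristic $0$, so we spread a hypothetical covering out over a finitely generated ring and reduce it modulo an odd prime. This is the only place where finite presentation of the covering is used, and it is why (3) is stated for the fppf topology only.

For a ring $\Lambda$ let $R_\Lambda=\Lambda[u_iv_j]\subset\Lambda[u_1,u_2,u_3,v_1,v_2]$. It is free over $\Lambda$ on the monomials of equal degree in $u$ and $v$, so $R_\Lambda\otimes_\Lambda\Lambda'=R_{\Lambda'}$ for every $\Lambda$-algebra $\Lambda'$. The proof of Lemma~\ref{lem:B} uses only that the polynomial ring is a domain, so it works over $\mathbb Z$ and gives a free $R_{\mathbb Z}$-algebra $B_{\mathbb Z}$ with table \eqref{eq:table}. Put $B_{N,\Lambda}=(B_{\mathbb Z}\otimes_{R_{\mathbb Z}}R_\Lambda)\times R_\Lambda^{N-4}$, and let $A_{N,\Lambda}$ be its algebra \eqref{eq:A}, which is finitely presented over $R_\Lambda$ and commutes with base change in $\Lambda$. If $\Lambda$ is a field of characteristic different from $2$, then $B_{N,\Lambda}$ is the coordinate ring of $Z_N$, since the multiplication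 tables agree.

We use three standard facts.
\begin{enumerate}
\item[(L)] Write $R_k=\varinjlim R_\Lambda$, the limit over the finitely generated subrings $\Lambda\subset k$. A finitely presented $R_k$-algebra is the base change of a finitely presented $R_\Lambda$-algebra for some $\Lambda$; after enlarging $\Lambda$, a homomorphism between two such algebras descends \cite[8.8.2]{EGA}, and so does flatness \cite[11.2.6]{EGA}.
\item[(G)] Generic freeness: if $\Lambda$ is a Noetherian domain and $M$ a finitely generated $\Lambda$-algebra, there is $0\ne h\in\Lambda$ such that $M[1/h]$ is a free $\Lambda[1/h]$-module.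
\item[(N)] A field that is finitely generated as a $\mathbb Z$-algebra is finite.
\end{enumerate}

\begin{proof}[Proof of Theorem~\ref{thm:B}(3)]
Suppose that $B_{N,k}$ has a full set of sections locally fppf on $\operatorname{Spec}R_k$. An affine open neighborhood of a point over $o$ in a member of the covering gives a flat, finitely presented $R_k$-algebra $R'$ with $R'/(t_{ij})R'\ne0$ and an $R_k$-homomorphism $A_{N,k}\to R'$. By (L) there are a finitely generated subring $\Lambda\subset k$, a flat, finitely presented $R_\Lambda$-algebra $R'_\Lambda$ with $R'_\Lambda\otimes_\Lambda k=R'$, and an $R_\Lambda$-homomorphism $A_{N,\Lambda}\to R'_\Lambda$.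

It remains to reduce modulo a prime without losing the fiber over $o$. The $\Lambda$-algebra $M=R'_\Lambda/(t_{ij})R'_\Lambda$ is finitely generated, and $M\otimes_\Lambda k=R'/(t_{ij})R'\ne0$. Choose $h$ as in (G); then $M[1/h]$ is free over $\Lambda[1/h]$, and nonzero because $h$ is invertible in $k$. The ring $\Lambda[1/(2h)]\subset k$ is nonzero and finitely generated over $\mathbb Z$. Let $\mathbb F$ be the residue field of one of its maximal ideals. By (N) it is finite, and its characteristic is odd since $2$ is invertible in it. The algebra $R'_\Lambda\otimes_\Lambda\mathbb F$ is flat over $R_{\mathbb F}$, it receives a homomorphism from $A_{N,\mathbb F}$, and its quotient by $(t_{ij})$ is $M[1/h]\otimes_{\Lambda[1/h]}\mathbb F\ne0$. So $B_{N,\mathbb F}$ has a full set of sections over a flat $R_{\mathbb F}$-algebra whose spectrum meets the fiber over $o$. This contradicts Theorem~\ref{thm:B}(1) for the field $\mathbb F$.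
\end{proof}

\begin{thebibliography}{9}

\bibitem{AM}
\emph{Arithmetic Moduli}, \texttt{https://github.com/YifeiZhu/YifeiZhu.github.io}.

\bibitem{EGA}
EGA IV$_3$.

\end{thebibliography}
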